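# Flat connections on reflexive modules over log-canonical surface singularities

## 1. The ideal $(a,b)$ on the cone $ac=b^2$

Let $X=\{ac=b^2\}\subset\mathbb C^3$, with local ring $\mathcal O=\mathbb C\{a,b,c\}/(ac-b^2)$ at the origin. The map $(u,v)\mapsto(u^2,uv,v^2)$ identifies $X$ with $\mathbb C^2/\{\pm1\}$ and $\mathcal O$ with the ring of even convergent power series in $u,v$. Put $U=X\setminus\{0\}$. It has the étale double cover $\mathbb C^2\setminus\{0\}$, so $\pi_1(U)=\mathbb Z/2$.

Consider the ideal $I=(a,b)$. Over $U$ it is a line bundle, being the ideal of the line $a=b=0$ in a smooth surface. We ask whether we can differentiate elements of $I$ along derivations of $\mathcal O$ and stay in $I$.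

A derivation of $\mathcal O$ is a vector field on $X$ near $0$ (this is proved in (2.1)). On $U$ it lifts to the double cover, extends over $0\in\mathbb C^2$ by Hartogs, and is invariant under $-1$. So it has the form $p\,\partial_u+q\,\partial_v$ with $p,q$ odd, and $\mathrm{Der}_{\mathbb C}(\mathcal O)$ is generated by $u\partial_u,\ v\partial_u,\ u\partial_v,\ v\partial_v$. Take $D=v\partial_u$. Then
$$D(a)=2uv=2b,\qquad D(b)=v^2=c,\qquad D(c)=0 .$$
Since $\mathcal O/I=\mathbb C\{c\}$, the element $D(b)=c$ is not in $I$. So $D$ itself does not act on $I$.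

There is a correction. Odd power series form the $\mathcal O$-module $\mathcal O u+\mathcal O v$, and $I=\mathcal O u^2+\mathcal Ouv=u\cdot\{\text{odd series}\}$. An even vector field maps odd series to odd series. So we may put, for $n$ odd,
$$\nabla_D(un)=u\,D(n)=D(un)-\frac{D(u)}{u}\,un .$$
For $D=v\partial_u$ this gives $\nabla_D(a)=uD(u)=b$ and $\nabla_D(b)=uD(v)=0$, both in $I$. The rule is linear in $D$, satisfies the Leibniz rule, and $[\nabla_D,\nabla_E]=\nabla_{[D,E]}$, because all this holds for derivations acting on odd series. The correction term is $-\frac{du}u=-\frac12\frac{da}a$. The solutions of $\nabla s=0$ are the multiples of $u=\sqrt a$, which changes sign along the nontrivial loop of $U$. So the line bundle $I|_U$ is $\mathcal O_U$ tensored with the local system of the nontrivial character of $\pi_1(U)=\mathbb Z/2$, and the correction records this character.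

Which modules over which surface singularities can be differentiated in this way? In the example the answer came from a representation of $\pi_1(U)$. We shall see that this is the general pattern for log-canonical surface singularities.

## 2. Reflexive modules, flat bundles on the punctured germ, and three statements

**Conventions.** $(X,x)$ is a normal complex analytic surface germ, $\mathcal O_{X,x}$ is its ring of convergent functions and $\mathfrak m_x$ the maximal ideal. Representatives $X$ are small Stein balls around $x$ in some $\mathbb C^N$, with conic structure, shrunk whenever necessary. Put $U=X\setminus\{x\}$, $j:U\hookrightarrow X$, $\pi_1^{loc}(X,x)=\pi_1(U)$. By the conic structure $U$ retracts to the link, a compact 3-manifold, so $\pi_1(U)$ is finitely generated. For a proper $f:\tilde X\to X$ that is an isomorphism over $U$ and a coherent sheaf $F$ on $\tilde X$, we write $H^0(\tilde X,F)$, $H^0(U,F)$, $H^1(\tilde X,F)$ for the stalks at $x$ of $f_*F$, $j_*(F|_U)$, $R^1f_*F$. If $F$ is locally free on $\tilde X$, then $R^1f_*F$ is coherent and supported at $x$, so $H^1(\tilde X,F)$ is finite-dimensional.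 Preimages of small balls retract onto the exceptional set, since they are sublevel sets of a nonnegative real analytic function with this zero set.

**Definition (reflexive module).** A reflexive module is a finitely generated $\mathcal O_{X,x}$-module $M$ with $M\cong M^{\vee\vee}$; equivalently, a maximal Cohen–Macaulay module.

We use three textbook facts. A reflexive module $M$ is locally free on $U$ and $M=j_*(M|_U)_x$. If $N$ is coherent, torsion-free on $X$ and locally free on $U$, then $N^{\vee\vee}=j_*(N|_U)$, and $N^{\vee\vee}/N$ has finite length. On a smooth surface, reflexive means locally free. In Section 1, $I$ is isomorphic to the module of odd series, which is reflexive by Hartogs, whereas $\mathfrak m_x$ is not reflexive on any normal surface germ, since $\mathfrak m_x^{\vee\vee}=j_*\mathcal O_U=\mathcal O_{X,x}$.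

**Definition (integrable connection).** An integrable connection on $M$ is a map $\nabla:\mathrm{Der}_{\mathbb C}(\mathcal O_{X,x})\to\mathrm{End}_{\mathbb C}(M)$, $D\mapsto\nabla_D$, such that for all $f\in\mathcal O_{X,x}$, all $D,E$ and all $m\in M$: $\nabla_{fD+E}=f\nabla_D+\nabla_E$, $\nabla_D(fm)=D(f)m+f\nabla_D(m)$, and $[\nabla_D,\nabla_E]=\nabla_{[D,E]}$.

**(2.1) Derivations are vector fields.** Write $\mathcal O_{X,x}=\mathbb C\{z_1,\dots,z_N\}/I$, let $D$ be a $\mathbb C$-derivation, and let $\tilde g_i\in\mathbb C\{z\}$ lift $D(z_i)$. The map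
$$\mathbb C\{z\}\to\mathcal O_{X,x},\qquad \phi\mapsto D(\bar\phi)-\overline{\textstyle\sum\tilde g_i\,\partial\phi/\partial z_i}$$
is a derivation that kills each $z_i$, hence all polynomials, and it maps $(z)^k$ into $\mathfrak m_x^{k-1}$. Every $\phi$ is a polynomial plus an element of $(z)^k$, for every $k$. So the values lie in $\bigcap_k\mathfrak m_x^{k-1}=0$. Hence $D$ is induced by $\sum\tilde g_i\partial_{z_i}$, which preserves $I$, and $D$ is a holomorphic vector field on a neighborhood $W$ of $x$.

**(2.2) Flat on $U$ is enough.** *If $M_0$ is reflexive and the bundle $M_0|_U$ has a flat holomorphic connection, then $M_0$ has an integrable connection.* Indeed, each $D$ is a vector field near $x$ by (2.1), and $\nabla_D$ acts on germs of $\Gamma(W\setminus x,M_0)=\Gamma(W,M_0)$. The three rules hold because they hold on $W\setminus x$.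

So we look for a representation $\rho$ of $\pi_1(U)$, with local system $\mathbb E_\rho$, such that $M_0|_U\cong\mathcal O_U\otimes_{\mathbb C}\mathbb E_\rho$.

**Definition (log-canonical).** $(X,x)$ is log-canonical if a multiple of $K_X$ is Cartier and, on a resolution $f$ with normal crossing exceptional curves $E_i$, all coefficients in $K_{\tilde X}=f^*K_X+\sum a_iE_i$ satisfy $a_i\ge-1$.

**Definition (cusp).** A cusp is a normal surface singularity whose minimal resolution has as exceptional set a cycle $Z$ of $s\ge1$ rational curves: a nodal rational curve if $s=1$; two smooth rational curves meeting transversally in two points if $s=2$; a cycle of smooth rational curves if $s\ge3$.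

For example, blow up $9+d$ smooth points of a nodal plane cubic, $d\ge1$. The strict transform $Z$ is a nodal rational curve with $Z^2=9-(9+d)=-d$. By Grauert's criterion it contracts to a normal singularity, which is a cusp with $s=1$.

The log-canonical surface singularities are exactly the quotient singularities, the simple elliptic ones (exceptional set of the minimal resolution a smooth elliptic curve, as for the cone over a smooth plane cubic with its vertex), the cusps, and finite quotients of these. Here "finite quotient" means quotient by a finite group acting freely off the singular point. More precisely (Kawamata, Ann. of Math. 127 (1988), §9; Kollár–Mori, *Birational Geometry*, Ch. 4–5), a log-canonical $(X,x)$ has an index-one cover $p:(Y,y)\to(X,x)$, cyclic Galois and étale off $x$, where $Y$ is smooth or a rational double point (then $X$ is a quotient singularity), or simple elliptic, or a cusp.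

The question, from the paper "Representation Theory For Log-Canonical Surface Singularities" (doi:10.5802/aif.2526), is the conjecture that every reflexive module on a log-canonical surface singularity admits an integrable connection. Behnke conjectured that every reflexive module on a cusp singularity admits a connection, and he showed that the fundamental module on a cusp admits an integrable one. We take two results as given. On $\mathbb C^2/G$ with $G$ finite, every reflexive module is $(\mathcal O_{\mathbb C^2}\otimes V)^G$ for a representation $V$ (Herzog, Auslander), and it carries the connection induced from the trivial one, as in Section 1. On quotients of simple elliptic singularities, including these singularities themselves, every reflexive module admits an integrable connection. It remains to treat: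

> (∗) $p:Y\to X$ is a finite Galois cover with group $G$, étale over $U$, with $Y$ a cusp ($G=1$ allowed).

In case (∗) let $U_Y=p^{-1}(U)$, let $\tilde Y_0\to Y$ be the minimal resolution with exceptional cycle $Z_0$, let $\Gamma=\pi_1(U)\supset\Gamma_Y=\pi_1(U_Y)$, and
$$K=\ker\big(\Gamma_Y\to\pi_1(\tilde Y_0)\cong\mathbb Z\big).$$
Here $\pi_1(\tilde Y_0)=\pi_1(Z_0)$, and a cycle of spheres has fundamental group $\mathbb Z$. The subgroup $K$ is normal in $\Gamma$: conjugation by $\gamma\in\Gamma$ on $\Gamma_Y$ is induced by a deck transformation of $U_Y$ followed by a change of base point along a path in $U_Y$, and deck transformations extend to the normal germ $Y$ and to its minimal resolution $\tilde Y_0$.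

**Theorem A.** Every reflexive module on a log-canonical surface singularity admits an integrable connection. So the conjecture is true.

**Theorem B.** In case (∗), $\rho\mapsto M_\rho:=j_*(\mathcal O_U\otimes_{\mathbb C}\mathbb E_\rho)_x$ induces a bijection between isomorphism classes of finite-dimensional complex representations $\rho$ of $\pi_1^{loc}(X,x)$ with $\rho(K)$ finite and isomorphism classes of reflexive modules. Indecomposables correspond to indecomposables.

**Corollary C.** Let $X$ be a cusp, $\Gamma=K\rtimes\langle t\rangle$, $K\cong\mathbb Z^2$, $t$ acting by $A\in SL_2(\mathbb Z)$ with $\operatorname{tr}A\ge3$ (Hirzebruch; Neumann). Indecomposable reflexive modules correspond bijectively to triples $(o,m,\lambda)$: $o$ a finite orbit of $A$ on the torsion characters of $K$, $m\ge1$, $\lambda\in\mathbb C^*$. The rank is $m|o|$. So those of rank $n$ form exactly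
$$\sum_{r\mid n}\frac1r\sum_{j\mid r}\mu(r/j)\,(\operatorname{tr}A^j-2)$$
families, each parametrized by $\mathbb C^*$.

Sections 3–10 treat cusps, Sections 11–12 their finite quotients, and Section 13 the count.

## 3. Line bundles near a cycle of rational curves

Let $f:\tilde X\to X$ be the minimal resolution of a cusp, $Z=\sum E_i$ the reduced exceptional cycle, $\nu$ the normalization map of $Z$. Fibers of $f$ have dimension $\le1$, so $H^2$ of coherent sheaves on $\tilde X$ vanishes. We write $F|_{kZ}=F\otimes\mathcal O_{kZ}$ with $\mathcal O_{kZ}=\mathcal O/\mathcal O(-kZ)$. One elementary principle is used again and again.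

**(3.1) Sections of nonpositive bundles.** *On a connected union of components of $Z$, a section of a line bundle of degree $\le0$ on every component that vanishes at one point is zero.* It vanishes on a component through that point because the degree there is $\le0$; then it vanishes at the points where neighboring components meet this one, and so on, by connectedness.

**Cohomology of $Z$.** Compare $0\to\mathcal O_Z\to\nu_*\mathcal O\to\bigoplus_{\text{nodes}}\mathbb C\to0$ with the analogous sequence for the constant sheaf $\mathbb C$. The normalization is a union of $s$ copies of $\mathbb P^1$, on which $\mathbb C$ and $\mathcal O$ have the same $H^0$ and $H^1$. Hence $H^i(Z,\mathbb C)\cong H^i(\mathcal O_Z)$ for $i=0,1$. There are $s$ nodes and $s$ components, so the Euler characteristic is $0$, and both spaces are $\cong\mathbb C$.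

**The dualizing sheaf.** Pulled back to the normalization of a component, $\omega_Z$ is $\omega_{\mathbb P^1}$ twisted by two points, of degree $0$. Also $h^0(\omega_Z)=h^1(\mathcal O_Z)=1$. By (3.1) a nonzero section has no zeros, so $\omega_Z\cong\mathcal O_Z$.

**Degrees.** Adjunction gives $(K_{\tilde X}+Z)E_i=0$. Put $d_i:=-Z\cdot E_i=K_{\tilde X}\cdot E_i$. Then $d_i\ge0$: for $s=1$, $d_1=-Z^2>0$; for $s\ge2$, minimality gives $E_i^2\le-2$ and $K_{\tilde X}E_i=-2-E_i^2\ge0$. By negative definiteness $\sum d_i=-Z^2>0$, so not all $d_i$ are zero.

**(3.2) Formal functions.** The ideal $\mathfrak m_x\mathcal O_{\tilde X}\subset\mathcal O(-Z)$ has zero set $Z$, so by the Nullstellensatz the ideals $\mathcal O(-kZ)$ and $\mathfrak m_x^k\mathcal O_{\tilde X}$ are cofinal. Hence for $F$ coherent the $\mathfrak m_x$-adic completion of $H^i(\tilde X,F)$ is $\varprojlim_kH^i(F|_{kZ})$. If $F$ is locally free, $H^1(\tilde X,F)$ is finite-dimensional, so it equals its completion; the transition maps of $H^1(F|_{kZ})$ are surjective because $H^2=0$. Hence $H^1(\tilde X,F)\cong H^1(kZ,F|_{kZ})$ for $k\gg0$.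

**(3.3) Vanishing.** *For $k\ge1$: $H^0(\mathcal O_Z(kZ))=0$, $H^1(\mathcal O_Z(-kZ))=0$ and $H^1(\tilde X,\mathcal O(-kZ))=0$.* The bundle $\mathcal O_Z(kZ)$ has degrees $-kd_i\le0$, not all zero. A section vanishes on a component of negative degree, hence everywhere by (3.1). The second vanishing is Serre duality on $Z$ with $\omega_Z\cong\mathcal O_Z$. For the third, $\mathcal O(-kZ)|_{lZ}$ is filtered with quotients $\mathcal O_Z(-k'Z)$, $k'\ge k$, so its $H^1$ vanishes; now use (3.2).

**(3.4) Line bundles of degree zero.** By (3.3), $H^1(\tilde X,\mathcal O)\cong H^1(\mathcal O_Z)\cong\mathbb C$. Also $H^1(\tilde X,\mathbb C)=H^1(Z,\mathbb C)\cong H^1(\mathcal O_Z)$. So $H^1(\tilde X,\mathbb C)\to H^1(\tilde X,\mathcal O)$ is an isomorphism. We have $H^2(\tilde X,\mathbb Z)=H^2(Z,\mathbb Z)=\mathbb Z^s$, given by the degrees on the $E_i$. By the exponential sequence, a line bundle on $\tilde X$ of degree $0$ on all $E_i$ comes from $H^1(\tilde X,\mathcal O)=H^1(\tilde X,\mathbb C)$. So it has the form $\mathcal O\otimes\ell$ with $\ell$ a rank-one local system on $\tilde X$. Moreover, restriction $\mathrm{Pic}^0(\tilde X)\to\mathrm{Pic}^0(Z)$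 is an isomorphism, both groups being $H^1(\mathcal O)/H^1(\cdot,\mathbb Z)$; they are isomorphic to $\mathbb C/\mathbb Z\cong\mathbb C^*$. Since $\omega_{\tilde X}(Z)$ has degree $0$ and restricts to $\omega_Z\cong\mathcal O_Z$, we get $\omega_{\tilde X}\cong\mathcal O(-Z)$. Finally $\mathrm{Pic}(\tilde X)\to\mathbb Z^s$ is onto because $H^2(\tilde X,\mathcal O)=0$.

**(3.5) A function of order exactly one.** *There is $h\in\mathfrak m_x$ with $\operatorname{div}(f^*h)=Z+D$, where $D\ge0$ has no exceptional component.*

Let $N=\mathcal O_Z(-Z)$. Since $H^1(\mathcal O(-2Z))=0$, the map $H^0(\mathcal O(-Z))\to H^0(N)$ is onto. If for each $i$ some section of $N$ is not identically zero on $E_i$, then a generic section is nonzero on every $E_i$, because a vector space is not a finite union of proper subspaces, and any lift is the desired $h$. If $s=1$, then $\chi(N)=-Z^2>0$ gives $h^0(N)>0$, which suffices.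

Let $s\ge2$ and suppose all sections of $N$ vanish on $E_i$. Put $C=Z-E_i$, a connected curve. From $0\to N(-E_i)|_C\to N\to N|_{E_i}\to0$ we get an injection $H^0(N|_{E_i})\hookrightarrow H^1(C,N(-E_i)|_C)$. Since $\omega_C=\omega_{\tilde X}(Z-E_i)|_C=\mathcal O_C(-E_i)$, Serre duality identifies the target with $H^0(C,N^{-1}|_C)^*$. The bundle $N^{-1}|_C$ has degrees $-d_j\le0$; by (3.1) a nonzero section has no zeros, so $h^0\le1$, with equality only if $d_j=0$ on all of $C$. Now $h^0(N|_{E_i})=d_i+1$ because $E_i\cong\mathbb P^1$. So $d_i+1\le1$, whence $d_i=0$ and $h^0(C,N^{-1}|_C)=1$, so all $d_j=0$: a contradiction.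

*Consequence.* If $F$ is locally free, $\psi\in H^0(U,F)$ and $h^k\psi\in H^0(\tilde X,F)$, then $\psi\in H^0(F(kZ))$. Indeed $\psi$ is meromorphic with poles only along $Z$, and of order at most $k$ along each $E_i$ because $h$ vanishes there to order exactly one.

## 4. Modules of rank one on a cusp

Let $K=\ker(\pi_1(U)\to\pi_1(\tilde X))$. In rank one the question can be settled by hand: we extract an $N$-th root of a flat connection.

**Lemma 4.1.** Let $L$ be a line bundle on $\tilde X$. Then $L|_U$ carries a flat connection whose monodromy character $\chi$ satisfies $\chi(K)\subset\mu_N$ for some $N>0$.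

*Proof.* The intersection matrix is nondegenerate, so there are $N>0$ and $c_j\in\mathbb Z$ such that $L^N(-\sum c_jE_j)$ has degree $0$ on every $E_i$. By (3.4) it is $\mathcal O\otimes\ell$ with $\ell$ a local system on $\tilde X$. Over $U$ the divisor disappears, so $L^N|_U\cong\mathcal O_U\otimes\ell|_U$ has a flat connection. In the frame $e^N$, where $e$ is a local frame of $L$, it is given by a closed form $\eta$. Put $\nabla e=\frac1N\eta\,e$. If $e'=ge$, then $\eta'=\eta+N\frac{dg}g$ and $\nabla(ge)=(\frac{dg}g+\frac1N\eta)ge=\frac1N\eta'e'$. So the local definitions agree. The connection is flat and its character satisfies $\chi^N=\ell|_U$. As $\ell$ is trivial on $K$, $\chi(K)\subset\mu_N$. ∎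

If $M_0$ is reflexive of rank one, then $(f^*M_0)^{\vee\vee}$ is a line bundle $L$ on $\tilde X$ with $L|_U=M_0|_U$, and (2.2) gives the connection. The finiteness of $\chi(K)$ is the source of the condition "$\rho(K)$ finite" in Theorem B.

For higher rank, Lemma 4.1 suggests a plan: restrict $M=(f^*M_0)^{\vee\vee}$ to $Z$, where vector bundles are classified; lift $M|_Z$ to a bundle on $\tilde X$ that is flat on $U$; compare the lift with $M$. Section 7 shows exactly where this stops. To see it we need to know which bundles arise from reflexive modules.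

## 5. Poles along the cycle and a duality

For $F$ locally free on $\tilde X$ put
$$H_Z(F)=\varinjlim_kH^0(kZ,F(kZ)|_{kZ}),$$
with transition maps induced by $F(kZ)/F\hookrightarrow F((k+1)Z)/F$. This space measures polar parts along $Z$.

**Lemma 5.1.** (a) There is a natural exact sequence $0\to H^0(U,F)/H^0(\tilde X,F)\to H_Z(F)\to H^1(\tilde X,F)$. (b) Naturally in $F$, $H_Z(F)\cong H^1(\tilde X,F^\vee\otimes\omega_{\tilde X})^*\cong H^1(\tilde X,F^\vee(-Z))^*$.

*Proof.* (a) Take the direct limit over $k$ of the cohomology sequences of $0\to F\to F(kZ)\to F(kZ)|_{kZ}\to0$. The kernel of $H_Z(F)\to H^1(\tilde X,F)$ is $\varinjlim H^0(F(kZ))/H^0(F)$. We must see that every $\psi\in H^0(U,F)$ lies in some $H^0(F(kZ))$. The sheaf $j_*(F|_U)$ is the reflexive hull of $f_*F$, so $H^0(U,F)/H^0(\tilde X,F)$ has finite length and is killed by $h^k$ for $k\gg0$, with $h$ from (3.5). Now apply the consequence of (3.5).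

(b) Since $\omega_{kZ}=\omega_{\tilde X}(kZ)|_{kZ}$, we have $F(kZ)|_{kZ}=(F\otimes\omega_{\tilde X}^{-1})|_{kZ}\otimes\omega_{kZ}$. Serre duality on $kZ$ gives
$$H^0(kZ,F(kZ)|_{kZ})\cong H^1(kZ,(F^\vee\otimes\omega_{\tilde X})|_{kZ})^* .$$
By (3.2) the right side is $H^1(\tilde X,F^\vee\otimes\omega_{\tilde X})^*$ for $k\gg0$; in particular its dimension is then constant. The transition maps of $H_Z(F)$ are injective, being $H^0$ of injective sheaf maps. So for $k\gg0$ they are isomorphisms, and $H_Z(F)=H^0(kZ,F(kZ)|_{kZ})$. For a morphism $F\to F'$ choose one $k$ that is large enough for both bundles; Serre duality on this $kZ$ is functorial. Finally $\omega_{\tilde X}\cong\mathcal O(-Z)$ by (3.4). ∎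

## 6. Full bundles

**Definition (almost generated).** A locally free sheaf on $Z$ is almost generated if its global sections generate it outside a finite set. A locally free sheaf $F$ on $\tilde X$ is almost generated if, after shrinking, $f^*f_*F\to F$ has finitely supported cokernel.

For example, on a nodal curve with $Z^2=-1$ the bundle $\mathcal O_Z(-Z)$ of degree $1$ has $h^0=1$, and its section has a zero. It is almost generated but not generated. For every cusp, $\mathcal O_Z(-Z)$ is almost generated, by (3.5).

If $F$ is almost generated, there is $\mathcal O^a\to F$ with finitely supported cokernel. Then, for every locally free $P$,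
$$H^1(P)^a\to H^1(P\otimes F)\ \text{ is surjective.}\tag{6.1}$$
Indeed $P^a$ maps onto a subsheaf of $P\otimes F$ with finitely supported quotient, $H^2$ vanishes, and $H^1$ of a finitely supported sheaf vanishes. The same holds on $Z$.

**Lemma 6.1.** Let $M$ be locally free on $\tilde X$ with $V=M|_Z$ almost generated. Then $H^1(M(-Z))=0$, $H^1(M)\cong H^1(V)$, and $M$ is almost generated.

*Proof.* By (6.1) on $Z$ and (3.3), $H^1(V(-kZ))$ is a quotient of $H^1(\mathcal O_Z(-kZ))^a=0$ for $k\ge1$. Filtering $M(-Z)|_{lZ}$ as before and using (3.2), $H^1(M(-Z))=0$. The sequence $0\to M(-Z)\to M\to V\to0$ gives $H^1(M)\cong H^1(V)$ and shows that sections of $V$ lift to $M$. By Nakayama, $M$ is generated by sections at all but finitely many points of $Z$. Over $U$, $f^*f_*M\to M$ is an isomorphism. ∎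

**Definition (full).** $M$ is full if $V=M|_Z$ is almost generated and $H^0(\tilde X,M(Z))=H^0(\tilde X,M)$.

For example, $\mathcal O$ is full, because $H^0(\mathcal O_Z(Z))=0$. The bundle $\mathcal O(-Z)$ is not: $1\in H^0(\mathcal O)$, but $1\notin H^0(\mathcal O(-Z))=\mathfrak m_x$.

**Lemma 6.2.** (a) If $M_0$ is reflexive on $X$, then $M=(f^*M_0)^{\vee\vee}$ is full and $H^0(\tilde X,M)=M_0$. (b) If $M$ is full, then $H^0(U,M)=H^0(\tilde X,M)$. (c) If $M$ is full, the connecting map $\delta:H^0(V(Z))\to H^1(M)\cong H^1(V)$ of $0\to M\to M(Z)\to V(Z)\to0$ is injective.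

*Proof.* (a) $M$ is locally free, and $f^*M_0/\mathrm{tors}$ is globally generated with finitely supported cokernel in $M$. So $M$ and $V$ are almost generated. Further $M_0\subset H^0(\tilde X,M)\subset H^0(\tilde X,M(Z))\subset H^0(U,M)=M_0$.

(b) Suppose the finite-length module $H^0(U,M)/H^0(\tilde X,M)$ is nonzero, and let $\psi$ represent a nonzero element killed by $\mathfrak m_x$. Then $h\psi\in H^0(\tilde X,M)$, so $\psi\in H^0(M(Z))=H^0(M)$ by the consequence of (3.5): a contradiction.

(c) $\ker\delta\cong H^0(M(Z))/H^0(M)=0$. ∎

Conversely, a full $M$ comes from a reflexive module: $M_0=H^0(\tilde X,M)=H^0(U,M)$ is reflexive, and as $M$ is almost generated, $f^*M_0/\mathrm{tors}\subset M$ has finitely supported cokernel, so $(f^*M_0)^{\vee\vee}=M$. Also, as (c) shows, for $V$ almost generated the condition $H^0(M(Z))=H^0(M)$ is equivalent to injectivity of $\delta$.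

**Example 6.3 (line bundles, $s=1$, $Z^2=-d$).** Let $Z$ be a nodal curve and $V$ a line bundle of degree $e$ on it. If $e>0$, then $h^0(V)=e$ and $h^1(V)=0$; if $e<0$, then $h^0(V)=0$; if $e=0$, then $h^0(V)=h^1(V)$, which is $1$ for $V\cong\mathcal O_Z$ and $0$ otherwise. So $V$ is almost generated if and only if $e>0$ or $V\cong\mathcal O_Z$. By (3.4), $\mathrm{Pic}(\tilde X)\cong\mathrm{Pic}(Z)$. We check when $\delta$ is injective; note that $V(Z)$ has degree $e-d$. If $V\cong\mathcal O_Z$ or $0<e<d$, then $H^0(V(Z))=0$, and the bundle is full. If $e=d$, then $H^1(V)=0$, so it is full if and only if $V(Z)\not\cong\mathcal O_Z$. If $e>d$, then $H^0(V(Z))\ne0=H^1(V)$, and it is not full.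

Compare with the modules: rank-one reflexive modules are the line bundles on $\tilde X$ up to twisting by powers of $\mathcal O(-Z)$, which has degree $d$. So they form $d$ copies of $\mathbb C^*$, one for each degree modulo $d$. Exactly one representative in each class is full: that of degree $1,\dots,d-1$, or of degree $d$, except for the class of $\mathcal O$, whose full representative has degree $0$.

## 7. A rank two bundle that its restriction to $Z$ does not determine

Let $X$ be any cusp, and let $0\ne\eta\in H^1(\tilde X,\mathcal O)\cong\mathbb C$. Let $\xi$ be its image in $H^1(\mathcal O(Z))=\mathrm{Ext}^1(\mathcal O(-Z),\mathcal O)$. Since $H^0(\mathcal O_Z(Z))=0$, we have $\xi\ne0$. Let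
$$0\to\mathcal O\to M\to\mathcal O(-Z)\to0\tag{7.1}$$
be the extension with class $\xi$. The image of $\xi$ in $H^1(\mathcal O_Z(Z))$ is zero, so $M|_Z\cong\mathcal O_Z\oplus\mathcal O_Z(-Z)=:V$. The split bundle $\mathcal O\oplus\mathcal O(-Z)$ has the same restriction $V$, and $V$ is almost generated.

*$M$ is full and $\mathcal O\oplus\mathcal O(-Z)$ is not.* The second claim was seen above. For the first, twist (7.1) by $\mathcal O(Z)$: a section of $M(Z)$ maps to some $\phi\in H^0(\mathcal O)=\mathcal O_{X,x}$ with $\phi\,\xi=0$. As $\mathfrak m_x$ kills the one-dimensional space $H^1(\mathcal O)$, we have $\phi\xi=\phi(x)\xi$, so $\phi\in\mathfrak m_x$. Now $H^0(V(Z))=H^0(\mathcal O_Z(Z))\oplus H^0(\mathcal O_Z)=0\oplus\mathbb C$, and the section of $M(Z)$ has the image $\phi|_Z=\phi(x)=0$ there. So $H^0(M(Z))=H^0(M)$.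

*What $M$ is on $U$.* By (3.4), $\eta$ comes from $H^1(\tilde X,\mathbb C)$. So the extension of $\mathcal O$ by $\mathcal O$ with class $\eta$ is $\mathcal F_2=\mathcal O\otimes\mathbb J_2$, where $\mathbb J_2$ is a local system on $\tilde X$ whose monodromy along the cycle is a unipotent Jordan block of size $2$. Its pullback along $\mathcal O(-Z)\subset\mathcal O$ has class $\xi$. Hence
$$M=\ker(\mathcal F_2\to\mathcal O\to\mathcal O_Z),\qquad M|_U\cong\mathcal O_U\otimes\mathbb J_2 .\tag{7.2}$$

So here is the point where the plan of Section 4 stops. The bundle $V$ has the obvious lift $\mathcal O\oplus\mathcal O(-Z)$, which is flat, indeed trivial, on $U$. But this is not $M$, and not even isomorphic to $M$ on $U$: if $H^0(U,M)\cong\mathcal O_{X,x}^2$, then by Lemma 6.2 and the converse after it $M\cong\mathcal O^2$, and the degrees of $M|_Z$ would be zero. A bundle on $\tilde X$ is not determined by its restriction to $Z$, and the flat lift of $V$ need not be full.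

The example also shows the two ways out. First, bundles on $2Z$ that restrict to $V$ are governed by $H^1(\mathcal End\,V(-Z))$, which here is $H^1(\mathcal O_Z(-Z)^2\oplus\mathcal O_Z\oplus\mathcal O_Z(-2Z))=H^1(\mathcal O_Z)=\mathbb C$. The automorphisms $\mathrm{diag}(\alpha,\beta)$ of $V$ act on this line by scaling. The origin is the split bundle; the dense orbit $\mathbb C^*$ is $M|_{2Z}$, since $H^1(\mathcal O_Z)\to H^1(\mathcal O(Z)|_{2Z})$ is injective and maps $\eta|_Z$ to the class of $M|_{2Z}$. So the full bundle sits in a dense orbit, and two dense orbits must meet. This makes full bundles unique (Section 8). Second, (7.2) says that $M$ should be cut out of a flat lift of a different bundle on $Z$, namely of the non-split extension $\mathcal F_2|_Z$ of $\mathcal O_Z$ by $\mathcal O_Z$. With $V=G\oplus\mathcal O_Z$, $G=\mathcal O_Z(-Z)$, this is a non-split extension of $G(Z)$ by $\mathcal O_Z$ (Section 10).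

## 8. Full bundles with isomorphic restrictions are isomorphic

We first show that fullness forces certain maps on $H^1$ to vanish. This vanishing will make orbits dense.

**Lemma 8.1.** If $M$ is full and $N$ is locally free with $N|_Z$ almost generated, then $H^1(M^\vee\otimes N(-Z))\to H^1(M^\vee\otimes N)$ is zero.

*Proof.* $N$ is almost generated by Lemma 6.1. By (6.1), $H^1(M^\vee(-Z))^a\to H^1(M^\vee\otimes N(-Z))$ is surjective, and it is compatible with $H^1(M^\vee)^a\to H^1(M^\vee\otimes N)$. So it suffices that $H^1(M^\vee(-Z))\to H^1(M^\vee)$ is zero. By Lemma 5.1(b), applied to $M(-Z)\to M$, this map is dual to $H_Z(M(-Z))\to H_Z(M)$. Composed with $H_Z(M)\to H^1(M)$, the latter factors through $H^1(M(-Z))$, which is $0$ by Lemma 6.1. But $H_Z(M)\to H^1(M)$ is injective by Lemma 5.1(a) and Lemma 6.2(b). So $H_Z(M(-Z))\to H_Z(M)$ is zero. ∎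

**Proposition 8.2** (cf. C. Kahn, Math. Ann. 285 (1989)). If $M_1,M_2$ are full and $M_1|_Z\cong M_2|_Z$, then $M_1\cong M_2$ near $Z$.

**Step 1: from $kZ$ to $(k+1)Z$.** The purpose is to prove $M_1|_{kZ}\cong M_2|_{kZ}$ for all $k\ge1$ by induction. The case $k=1$ is the hypothesis. Let $N=M_1|_{kZ}\cong M_2|_{kZ}$ and $V=N|_Z$. Let $T$ be the set of isomorphism classes of pairs $(P,\beta)$, with $P$ a bundle on $(k+1)Z$ and $\beta:P|_{kZ}\cong N$.

*$T$ is an affine space.* The ideal $\ker(\mathcal O_{(k+1)Z}\to\mathcal O_{kZ})=\mathcal O_Z(-kZ)$ has square zero. Two pairs are locally isomorphic: lift the matrix of the given isomorphism on $kZ$; the lift is invertible by Nakayama. The automorphisms of a pair form the sheaf $1+\mathcal End\,V(-kZ)$, a sheaf of abelian groups. So the difference of two pairs is a class in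
$$H:=H^1(Z,\mathcal End\,V(-kZ)),$$
every class occurs by gluing, and $T$ is an affine space under the finite-dimensional space $H$. It is nonempty because it contains $M_1|_{(k+1)Z}$.

*The group action.* An element $g\in H^0(kZ,\mathcal End\,N)$ is invertible if and only if the constant $\det(g|_Z)\in H^0(\mathcal O_Z)=\mathbb C$ is nonzero. So $\mathrm{Aut}(N)$ is a Zariski open subset of the vector space $H^0(kZ,\mathcal End\,N)$. It acts on $T$ by $g(P,\beta)=(P,g\beta)$. Pairs in one orbit have isomorphic $P$.

*The orbit map.* Fix $(P,\beta)$ and identify $N=P|_{kZ}$ via $\beta$. Cover $(k+1)Z$ by Stein open sets $W_a$ and lift $g$ to $g_a\in\Gamma(W_a,\mathcal End\,P)$. Then $\varphi_a=g_a^{-1}$ is a local isomorphism $(P,\beta)\to(P,g\beta)$, and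
$$\varphi_a^{-1}\varphi_b=g_ag_b^{-1}=1+(g_a-g_b)(g|_Z)^{-1},$$
because $g_a-g_b$ has values in $\mathcal End\,V(-kZ)$. So, with $(P,\beta)$ as origin of $T$, the orbit map is up to sign
$$o(g)=\partial(g)\cdot(g|_Z)^{-1}\in H,\tag{8.1}$$
with $\partial:H^0(kZ,\mathcal End\,N)\to H$ the connecting map of $0\to\mathcal End\,V(-kZ)\to\mathcal End\,P\to\mathcal End\,N\to0$. This is a morphism of varieties. Since $\partial(1)=0$, its differential at $g=1$ is $\partial$.

*Density.* Let $P=M|_{(k+1)Z}$ with $M$ full. Then $\partial$ is surjective, i.e. $H\to H^1((k+1)Z,\mathcal End\,P)$ is zero: the map $H^1(\tilde X,\mathcal End\,M(-kZ))\to H$ is onto, as $H^2=0$, and the composite with $H\to H^1((k+1)Z,\mathcal End\,P)$ factors through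
$$H^1(\mathcal End\,M(-kZ))\to H^1(\mathcal End\,M(-Z))\xrightarrow{\ 0\ }H^1(\mathcal End\,M),$$
the zero coming from Lemma 8.1 with $N=M$. Hence the differential of $o$ at $1$ is surjective, $o$ is dominant, and by Chevalley's theorem the orbit of $(P,\beta)$ contains a nonempty Zariski open subset of $T$.

This applies to $M_1|_{(k+1)Z}$ and to $M_2|_{(k+1)Z}$. As $T$ is irreducible, the two open sets meet, so the orbits coincide, and $M_1|_{(k+1)Z}\cong M_2|_{(k+1)Z}$.

**Step 2: from all $kZ$ to a neighborhood of $Z$.** The purpose is to replace the isomorphisms on $kZ$, which need not be compatible, by one on $\tilde X$. Let $\mathcal H=\mathcal Hom(M_2,M_1)$ and let $R_k$ be the image of $H^0(\mathcal H|_{kZ})\to H^0(\mathcal H|_Z)$. The $R_k$ decrease, so they stabilize to some $R_\infty$. All spaces are finite-dimensional, so by Mittag-Leffler $R_\infty$ is the image of $\varprojlim H^0(\mathcal H|_{kZ})$, which by (3.2) is the completion of $(f_*\mathcal H)_x$. The map to $H^0(\mathcal H|_Z)$ kills multiples of $\mathfrak m_x$, and a finitely generated module and its completion agree modulo $\mathfrak m_x$.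 So $R_\infty$ is the image of $(f_*\mathcal H)_x$. For $k\gg0$ take an isomorphism $\varphi_k:M_2|_{kZ}\cong M_1|_{kZ}$. Then $\varphi_k|_Z\in R_k=R_\infty$, so there is $\varphi\in(f_*\mathcal H)_x$ with $\varphi|_Z=\varphi_k|_Z$ invertible. Hence $\varphi$ is an isomorphism near $Z$. ∎

## 9. Vector bundles on a cycle and their flat lifts

**Cyclic covers.** Let $\pi_r:Z_r\to Z$ be the connected cyclic étale cover of degree $r$, a cycle of $rs$ rational curves. Since $\tilde X$ retracts to $Z$, it extends to an étale cover $\pi_r:\tilde X_r\to\tilde X$, and $\tilde X_r$ retracts to $Z_r$. By Stein factorization $\tilde X_r$ is a resolution of a normal singularity $X_r$ finite over $X$, with reduced exceptional curve $Z_r=\pi_r^*Z$. A component of $Z_r$ over $E_i$ has degree $d_i\ge0$ with respect to $-Z_r$. If $rs\ge2$, such a component $E'$ is smooth rational and meets the rest of $Z_r$ in two points, so $-E'^2-2=d_i\ge0$ and $E'$ is not a $(-1)$-curve. Hence $X_r$ is again a cusp with minimal resolution $\tilde X_r$, and Sections 3 and 4 apply to it.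

Let $\mathbb J_m$ be the rank $m$ local system on $\tilde X_r$ whose monodromy along the cycle is one unipotent Jordan block, and $\mathcal F_m=\mathcal O\otimes\mathbb J_m$. We use the following classification.

**Theorem 9.1** (Drozd–Greuel, J. Algebra 246 (2001), 1–54; in this form Bodnarchuk–Burban–Drozd–Greuel, *Vector bundles and torsion free sheaves on degenerations of elliptic curves*, in: Global Aspects of Complex Geometry, Springer 2006). Every indecomposable vector bundle on a cycle $Z$ of projective lines is isomorphic to $\pi_{r*}(L\otimes F_m)$ for some $r,m\ge1$ and $L\in\mathrm{Pic}(Z_r)$, where $F_1=\mathcal O_{Z_r}$ and $F_m$ is given by a non-split extension $0\to\mathcal O_{Z_r}\to F_m\to F_{m-1}\to0$.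

By GAGA the difference between algebraic and analytic bundles does not matter. For $r=m=1$ these are the line bundles on $Z$. For $r=1$, $m=2$, $L=\mathcal O_Z$ we get the bundle $\mathcal F_2|_Z$ of Section 7, as we now check in general.

**(9.1)** *$F_m\cong\mathcal F_m|_{Z_r}$.* On each normalized component $\mathbb J_m$ is trivial, so a section of $\mathcal F_m|_{Z_r}$ is constant there, hence flat. So $h^0(\mathcal F_m|_{Z_r})=\dim H^0(Z_r,\mathbb J_m)=1$. The sequence $0\to\mathbb C\to\mathbb J_m\to\mathbb J_{m-1}\to0$ makes $\mathcal F_m|_{Z_r}$ an extension of $\mathcal F_{m-1}|_{Z_r}$ by $\mathcal O_{Z_r}$. It does not split, since otherwise $h^0$ would be $2$. It is the only non-split extension up to isomorphism of the middle term, since $\mathrm{Ext}^1(\mathcal F_{m-1}|_{Z_r},\mathcal O_{Z_r})\cong H^0(\mathcal F_{m-1}|_{Z_r})^*\cong\mathbb C$ by Serre duality. Now induct on $m$.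

**Lemma 9.2.** For every vector bundle $E$ on $Z$ there is a vector bundle $M'$ on $\tilde X$ with $M'|_Z\cong E$ and $M'|_U\cong\mathcal O_U\otimes\mathbb E_\rho$, where $\rho:\pi_1(U)\to GL$ has $\rho(K)$ finite, $K=\ker(\pi_1(U)\to\pi_1(\tilde X))$.

*Proof.* Taking direct sums, we may assume $E=\pi_{r*}(L\otimes\mathcal F_m|_{Z_r})$.

**Step 1: lifting $L$.** By (3.4) for $\tilde X_r$ there is $L_1\in\mathrm{Pic}(\tilde X_r)$ with the same degrees as $L$. Then $L\otimes L_1^{-1}|_{Z_r}\in\mathrm{Pic}^0(Z_r)\cong\mathrm{Pic}^0(\tilde X_r)$ lifts too. So $L$ lifts to a line bundle $\tilde L$ on $\tilde X_r$.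

**Step 2: flatness on $U$.** Let $U_r=\tilde X_r\setminus Z_r=\pi_r^{-1}(U)$. By Lemma 4.1, $\tilde L|_{U_r}$ has a flat connection with a character $\chi$ that has values in some $\mu_N$ on $\ker(\pi_1(U_r)\to\pi_1(\tilde X_r))$. Put $M'=\pi_{r*}(\tilde L\otimes\mathcal F_m)$. It is locally free, $M'|_Z\cong E$, and on $U$ it is flat, as an étale push-forward of a flat bundle. Its representation $\rho$ is induced from $\chi\otimes\mathbb J_m$ on $\pi_1(U_r)$.

**Step 3: $\rho(K)$ is finite.** The map $\pi_1(U)\to\pi_1(\tilde X)$ is surjective, since a divisor has real codimension two; $\pi_1(\tilde X_r)\to\pi_1(\tilde X)$ is injective, and $\pi_1(U_r)$ is the preimage of its image. So $K=\ker(\pi_1(U_r)\to\pi_1(\tilde X_r))$. Hence $\mathbb J_m$ is trivial on $K$, and $\chi|_K$ has values in $\mu_N$. As $K$ is normal in $\pi_1(U)$, $\rho|_K$ is a direct sum of conjugates of $\mu_N$-valued characters, and $\rho(K)$ is finite. ∎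

## 10. Every reflexive module on a cusp is flat on $U$

**Theorem 10.1.** Let $M_0$ be a reflexive module on a cusp $X$. Then $M_0|_U\cong\mathcal O_U\otimes\mathbb E_\rho$ with $\rho(K)$ finite. In particular $M_0$ admits an integrable connection.

*Proof.* By Lemma 6.2, $M=(f^*M_0)^{\vee\vee}$ is full. Let $V=M|_Z$. We construct a full bundle $M''$ with $M''|_Z\cong V$ that is flat on $U$.

**Step 1: splitting off trivial summands of $V$.** We isolate the part of $V$ that carries $H^1$. Let $W=\mathrm{Hom}(V,\mathcal O_Z)\cong H^1(V)^*$ (Serre duality, $\omega_Z\cong\mathcal O_Z$) and $n=\dim W$. A nonzero $w\in W$ does not kill all of $H^0(V)$: otherwise, as $V$ is almost generated, its image would be finitely supported, but $\mathcal O_Z$ has no nonzero sections with finite support. So the pairing $W\times H^0(V)\to H^0(\mathcal O_Z)=\mathbb C$ has no kernel in $W$, which means that $H^0(V)\to W^*$ is onto. Lifting a basis of $W^*$ gives a map $W^*\otimes\mathcal O_Z\to V$ that splits the canonical map $V\to W^*\otimes\mathcal O_Z$. So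
$$V=G\oplus\mathcal O_Z^n .$$
Comparing dimensions in $\mathrm{Hom}(V,\mathcal O_Z)=\mathrm{Hom}(G,\mathcal O_Z)\oplus\mathbb C^n$ gives $\mathrm{Hom}(G,\mathcal O_Z)=0$, i.e. $H^1(G)=0$.

**Step 2: the bound from fullness.** By Lemma 6.2(c), $H^0(G(Z))\subset H^0(V(Z))\hookrightarrow H^1(V)\cong\mathbb C^n$. So $h^0(G(Z))\le n$.

**Step 3: the bundle $E$ to be lifted.** We want an extension of $G(Z)$ in which no section of $G(Z)$ lifts. By Serre duality $\mathrm{Ext}^1(G(Z),\mathcal O_Z^n)\cong\mathrm{Hom}(H^0(G(Z)),H^1(\mathcal O_Z)^n)$, an extension corresponding to its connecting map. As $H^1(\mathcal O_Z)^n\cong\mathbb C^n$ and $h^0(G(Z))\le n$, we can choose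
$$0\to\mathcal O_Z^n\to E\to G(Z)\to0\quad\text{with injective connecting map }H^0(G(Z))\hookrightarrow H^1(\mathcal O_Z)^n.\tag{10.1}$$
Then $H^0(E)\to H^0(G(Z))$ is zero.

**Step 4: the bundle $M''$.** Let $M'$ be the lift of $E$ from Lemma 9.2, and
$$M''=\ker\big(M'\to M'|_Z=E\to G(Z)\big).$$
It is locally free: in suitable local frames it is $\mathcal O^n\oplus\mathcal O(-Z)^{\operatorname{rk}G}\subset\mathcal O^n\oplus\mathcal O^{\operatorname{rk}G}$. Also $M''|_U=M'|_U$ is flat. In Section 7 we had $n=1$, $G(Z)=\mathcal O_Z$, $E=F_2$, $M'=\mathcal F_2$.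

**Step 5: $M''|_Z\cong V$.** Restrict $0\to M''\to M'\to G(Z)\to0$ to $Z$. Since $\mathcal Tor_1(G(Z),\mathcal O_Z)=G(Z)\otimes\mathcal O(-Z)=G$ and $\ker(E\to G(Z))=\mathcal O_Z^n$, we get $0\to G\to M''|_Z\to\mathcal O_Z^n\to0$. This splits because $\mathrm{Ext}^1(\mathcal O_Z^n,G)=H^1(G)^n=0$. So $M''|_Z\cong G\oplus\mathcal O_Z^n=V$.

**Step 6: $M''$ is full.** $M''|_Z\cong V$ is almost generated. We have $M'(-Z)\subset M''\subset M'$ with $M''/M'(-Z)\cong\mathcal O_Z^n$. Twisting, $M''(Z)/M'\cong\mathcal O_Z(Z)^n$ has no sections by (3.3), so $H^0(M''(Z))=H^0(M')$. A section of $M'$ maps to $G(Z)$ through $H^0(E)\to H^0(G(Z))$, which is zero by (10.1). So $H^0(M')=H^0(M'')$. Together, $H^0(M''(Z))=H^0(M'')$.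

**Step 7: conclusion.** By Proposition 8.2, $M\cong M''$ near $Z$. So $M_0|_U=M|_U\cong M'|_U\cong\mathcal O_U\otimes\mathbb E_\rho$ with $\rho(K)$ finite. The last assertion is (2.2). ∎

## 11. Holomorphic and flat homomorphisms on quotients of cusps

Now let $X$ be as in (∗), let $M_0$ be reflexive on $X$, and $M=M_0|_U$. By Theorem 10.1, $p^*M$ is flat on $U_Y$. The first idea is to average the flat connection over $G$; the average is $G$-invariant and descends to $M$. But it need not be flat. If $d+A$ and $d+B$ are flat, so that $dA=-A\wedge A$ and $dB=-B\wedge B$, then their average has curvature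
$$\tfrac12(dA+dB)+\tfrac14(A+B)\wedge(A+B)=-\tfrac14(A-B)\wedge(A-B).$$
In rank one this is zero. In rank two it need not be: take $A=0$ and $B=g^{-1}dg$ with $g=\begin{pmatrix}1&s\\0&1\end{pmatrix}\begin{pmatrix}1&0\\t&1\end{pmatrix}$ in coordinates $s,t$. At $t=0$, $B=\begin{pmatrix}0&ds\\dt&0\end{pmatrix}$ and $B\wedge B=\mathrm{diag}(1,-1)\,ds\wedge dt\ne0$.

What survives is that $M$ is a direct summand of the flat bundle $p_*p^*M$. The projector is holomorphic but need not be flat. For the trivial representation of rank two, $M_\rho=\mathcal O_{X,x}^2$, and $\begin{pmatrix}1&\phi\\0&0\end{pmatrix}$ with $0\ne\phi\in\mathfrak m_x$ is a projector that is not flat. Its value at $x$ is a flat projector, and evaluation at $x$ is a ring map $\mathrm{Mat}_2(\mathcal O_{X,x})\to\mathrm{Mat}_2(\mathbb C)$. The next lemma constructs such an evaluation for all $\rho$ with $\rho(K)$ finite, by restricting to a connected union of rational curves on a suitable cover.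

**Lemma 11.1.** In case (∗), let $\rho_1,\dots,\rho_q$ be finite-dimensional representations of $\Gamma$ with all $\rho_i(K)$ finite. Then the $\mathcal O_U\otimes\mathbb E_{\rho_i}$ extend to reflexive modules $M_{\rho_i}=j_*(\mathcal O_U\otimes\mathbb E_{\rho_i})_x$. There are $\mathbb C$-linear maps
$$\sigma:\mathrm{Hom}(M_{\rho_i},M_{\rho_k})\to\mathrm{Hom}_\Gamma(\rho_i,\rho_k),$$
compatible with composition, which are the identity on flat homomorphisms, and $1+a$ is a unit of $\mathrm{End}(M_{\rho_i})$ whenever $\sigma(a)=0$.

**Step 1: a cover on which $K$ acts trivially.** We need this so that the local systems extend across exceptional curves. Let $\tau=\bigoplus\rho_i$. Then $\tau(K)$ is finite, and $\tau(\Gamma)$ is a finitely generated linear group, hence residually finite (Malcev). So there is a normal subgroup $\Delta\subset\tau(\Gamma)$ of finite index with $\Delta\cap\tau(K)=1$. Put $\Gamma'=\Gamma_Y\cap\tau^{-1}(\Delta)$. It is normal of finite index in $\Gamma$, and $\tau(\Gamma'\cap K)=1$. Let $U'\to U_Y\to U$ be the corresponding connected cover, with group $G'=\Gamma/\Gamma'$ over $U$.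

Let $\hat Y\to\tilde Y_0$ be the normal finite extension of $U'\to U_Y=\tilde Y_0\setminus Z_0$ (Grauert–Remmert), $\tilde Y\to\hat Y$ the minimal resolution, and $C\subset\tilde Y$ the reduced preimage of $Z_0$. The group $G'$ acts on $U'$ compatibly with the action of $G$ on $U_Y$, hence of $G$ on $\tilde Y_0$. By uniqueness of normal extensions and of minimal resolutions it acts on $\hat Y$ and $\tilde Y$. Let $g:\tilde Y\to X$. It is proper, $g^{-1}(x)=C$ and $\tilde Y\setminus C=U'$. By Stein factorization $C$ is the exceptional set of a resolution of a normal surface singularity (a single one: by the conic structure, the part of the connected cover $U'$ over a small punctured neighborhood of $x$ is connected). So its intersection matrix is negative definite.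

**Step 2: all components of $C$ are rational.** Over a smooth point of $Z_0$ the cover is locally $w\mapsto w^e$ transversally to $Z_0$. So $\hat Y$ is smooth there, and the reduced preimage of $Z_0$ is étale over $Z_0$. Hence a curve in $\hat Y$ over a component of $Z_0$ contains, as a dense open subset, a connected finite étale cover of (component minus nodes) $\cong\mathbb C^*$, which is again $\mathbb C^*$, and its normalization is $\mathbb P^1$. Over a node, $\hat Y$ is the normal extension of a finite cover of the product of two punctured discs, so it is smooth or a cyclic quotient singularity, which is resolved by a chain of rational curves.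

**Step 3: local systems extend over $C$.** A meridian of a component of $C$ bounds a disc in $\tilde Y$, so it becomes null-homotopic in $\tilde Y_0$. Hence its class lies, up to conjugation, in $\Gamma'\cap K$, and $\tau$ is trivial on it. So the pullbacks of the $\mathbb E_{\rho_i}$ to $U'$ extend over $\tilde Y\setminus\mathrm{Sing}\,C$ and then over the remaining isolated points, which do not affect $\pi_1$ of a real 4-manifold. The extensions are unique and hence $G'$-equivariant. Call them $\tilde{\mathbb E}_i$.

**Step 4: holomorphic sections extend over $C$.** Let $F=\mathcal O\otimes\mathbb L$ with $\mathbb L$ a local system on $\tilde Y$, and let $\psi$ be a section of $F$ over $g^{-1}(W)\setminus C$, $W$ a neighborhood of $x$. We claim that $\psi$ extends to $g^{-1}(W)$. The direct image of $F$ on the Stein factorization has finite colength in its reflexive hull. So for $0\ne\phi\in\mathfrak m_x$ and $l\gg0$ the section $\phi^l\psi$ extends, possibly after shrinking $W$, which is harmless. Hence $\psi$ is meromorphic with poles only along $C$. Let $D=\sum a_iC_i\ge0$ be minimal with $\psi\in H^0(F(D))$.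 If $D>0$, then $D^2<0$, so $D\cdot C_i<0$ for some $i$ with $a_i>0$. On the normalization $\mathbb P^1$ of $C_i$ the bundle $F$ is trivial and $\mathcal O(D)$ has negative degree. So $\psi|_{C_i}=0$ and $\psi\in H^0(F(D-C_i))$, contradicting minimality. Hence $D=0$.

**Step 5: the modules $M_{\rho_i}$ and their homomorphisms.** Sections of $\mathcal O_U\otimes\mathbb E_{\rho_i}$ over $W\setminus x$ are $G'$-invariant sections over $g^{-1}(W)\setminus C$, which extend by Step 4. So $j_*(\mathcal O_U\otimes\mathbb E_{\rho_i})=(g_*(\mathcal O\otimes\tilde{\mathbb E}_i))^{G'}$. By averaging this is a direct summand of a coherent sheaf, so it is coherent, and it is reflexive, being $j_*$ of a bundle. In the same way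
$$\mathrm{Hom}(M_{\rho_i},M_{\rho_k})=H^0(\tilde Y,\mathcal O\otimes\mathbb L)^{G'},\qquad\mathbb L=\mathcal Hom(\tilde{\mathbb E}_i,\tilde{\mathbb E}_k)\quad\text{(germs along }C).$$

**Step 6: the map $\sigma$.** We restrict to $C$. A section of $\mathcal O_C\otimes\mathbb L$ is constant on each normalized component, which is $\mathbb P^1$ with $\mathbb L$ trivial on it. So near each point of $C$, where $\mathbb L$ is trivial, it is constant on every branch with the same value at the point. Hence it is a section of $\mathbb L|_C$. As $C$ is compact, $H^0(C,\mathbb L)$ is the space of germs along $C$ of sections of $\mathbb L$. Its $G'$-invariants are the germs at $x$ of sections of $\mathcal Hom(\mathbb E_{\rho_i},\mathbb E_{\rho_k})$ over punctured neighborhoods: an invariant section descends, and conversely a pullback extends over $C$, because $\mathbb L$ is constant on a small ball around a point of $C$ and the ball minus $C$ is connected. By the conic structure of $X$ these germs are $\mathrm{Hom}_\Gamma(\rho_i,\rho_k)$. This defines $\sigma$. It respects composition and is the identity on flat homomorphisms.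 If $\sigma(a)=0$, then $a$ vanishes on $C$, so $1+a$ is the identity along $C$ and invertible near $C$; its inverse is $G'$-invariant. ∎

**Lemma 11.2.** In case (∗), let $\rho(K)$ be finite. (a) If $\rho$ is indecomposable, $\mathrm{End}(M_\rho)$ is local. (b) Every direct summand of $M_\rho$ is isomorphic to $M_{\rho'}$ for a direct summand $\rho'$ of $\rho$. (c) $M_{\rho_1}\cong M_{\rho_2}$ (both $\rho_i(K)$ finite) implies $\rho_1\cong\rho_2$.

*Proof.* (a) $\sigma:\mathrm{End}(M_\rho)\to\mathrm{End}_\Gamma(\rho)$ is a ring map, surjective because flat endomorphisms are holomorphic and $\sigma$ fixes them. Its kernel $J$ is a two-sided ideal with $1+J$ contained in the units, so $J$ lies in the Jacobson radical. The target is local by Fitting's lemma, hence so is $\mathrm{End}(M_\rho)$.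

(b) Write $\rho=\bigoplus\rho_i$ with $\rho_i$ indecomposable. Then $M_\rho=\bigoplus M_{\rho_i}$ with local endomorphism rings. If $M_\rho=N\oplus N'$, decompose $N$ and $N'$ into indecomposables, which is possible as the ranks are finite. By the Krull–Remak–Schmidt–Azumaya theorem the resulting decomposition of $M_\rho$ agrees with $\bigoplus M_{\rho_i}$ up to order and isomorphism. So $N\cong\bigoplus_{i\in I}M_{\rho_i}$ for a subset $I$ of the index set, and $\rho'=\bigoplus_{i\in I}\rho_i$.

(c) Apply Lemma 11.1 to $\rho_1,\rho_2$. If $\varphi$ is an isomorphism, $\sigma(\varphi)$ has inverse $\sigma(\varphi^{-1})$. ∎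

## 12. Descent to finite quotients: proofs of Theorems A and B

*Proof of Theorem A.* Let $X$ be as in (∗), $M_0$ reflexive on $X$, $M=M_0|_U$.

**Step 1: $p_*p^*M$ is flat with finite image of $K$.** Theorem 10.1, applied to $(p^*M_0)^{\vee\vee}$ on the cusp $Y$, gives $p^*M\cong\mathcal O_{U_Y}\otimes\mathbb E_{\rho_Y}$ with $\rho_Y(K)$ finite. So $p_*p^*M\cong\mathcal O_U\otimes\mathbb E_\rho$ with $\rho=\mathrm{Ind}_{\Gamma_Y}^\Gamma\rho_Y$. Since $K$ is normal in $\Gamma$, $\rho|_K$ is a direct sum of finitely many conjugates of $\rho_Y|_K$, so $\rho(K)$ is finite.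

**Step 2: $M_0$ is a direct summand of $M_\rho$.** The normalized trace splits $\mathcal O_U\to p_*\mathcal O_{U_Y}$. So $M$ is a direct summand of $M\otimes p_*\mathcal O_{U_Y}=p_*p^*M$. Apply $j_*$.

**Step 3: conclusion.** By Lemma 11.2(b), $M_0\cong M_{\rho'}$ for a direct summand $\rho'$ of $\rho$, so $\rho'(K)$ is finite. Hence $M_0|_U$ has a flat connection, and by (2.2) $M_0$ admits an integrable connection. Together with the results recalled in Section 2 for quotient singularities and for quotients of simple elliptic singularities, this proves Theorem A. ∎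

*Proof of Theorem B.* $M_\rho$ is reflexive by Lemma 11.1. Every reflexive module is some $M_{\rho'}$ with $\rho'(K)$ finite, as was just shown. Injectivity is Lemma 11.2(c). If $\rho$ is indecomposable, so is $M_\rho$, since its endomorphism ring is local. The converse holds because $M_{\rho_1\oplus\rho_2}=M_{\rho_1}\oplus M_{\rho_2}$. ∎

## 13. Counting modules on a cusp

*Proof of Corollary C.*

**Step 1: $K$ is the fiber group.** The link of a cusp is a torus bundle over the circle with monodromy $A$, $\operatorname{tr}A\ge3$ (Hirzebruch; Neumann). So $\Gamma=\mathbb Z^2\rtimes\langle t\rangle$, and $\mathbb Z^2$ is the kernel of a surjection $\Gamma\to\mathbb Z$. Our $K$ is also such a kernel. Since $\det(A-1)=2-\operatorname{tr}A\ne0$, $\Gamma^{ab}$ has rank one, so a surjection $\Gamma\to\mathbb Z$ is unique up to sign. Hence $K=\mathbb Z^2$.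

**Step 2: the representations.** Let $\rho$ on $W$ be indecomposable with $\rho(K)$ finite. As $\rho(K)$ is finite abelian, $W=\bigoplus_\chi W_\chi$ with torsion characters $\chi$ of $K$, permuted by $t$. Indecomposability forces a single orbit $o$, of size $r$ say, and $W=\mathrm{Ind}_{K\rtimes\langle t^r\rangle}^\Gamma W_\chi$. Here $K$ acts on $W_\chi$ by the scalars $\chi$, and $t^r$ by an automorphism, which must be a single Jordan block $J_m(\lambda)$, since a splitting of $W_\chi$ would induce one of $W$. The type is the same for every $\chi\in o$, because $t$ permutes the $W_\chi$ and commutes with $t^r$. Conversely, each $(o,m,\lambda)$ gives a representation: let $K$ act by $\chi$ and $t^r$ by $J_m(\lambda)$, which is consistent because $\chi$ is $t^r$-invariant, and induce. It is indecomposable, since a splitting of $W$ would split $W_\chi$ as a $t^r$-module. From $W$ we recover $o$ as its set of $K$-characters, and $(m,\lambda)$ from $t^r$ on $W_\chi$. So different triples give non-isomorphic representations. Now apply Theorem B. The rank is $\dim W=mr$.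

**Step 3: the number of orbits.** Torsion characters have finite orbits, since those of order dividing a given number form a finite invariant set. The characters fixed by $A^j$ are those of $K/(A^j-1)K$. Their number is $|\det(A^j-1)|=\operatorname{tr}A^j-2$, because $A$ has eigenvalues $\varepsilon,\varepsilon^{-1}$ with $\varepsilon>1$, and all of them are torsion. By Möbius inversion there are $\frac1r\sum_{j\mid r}\mu(r/j)(\operatorname{tr}A^j-2)$ orbits of size $r$. Rank $n$ means $r\mid n$ and $m=n/r$, with $\lambda\in\mathbb C^*$ free. This is the stated count. ∎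

**Example 13.1.** The module $H^0(U,M)$ with $M$ from Section 7 has representation $\mathbb J_2$: it is the triple with $o$ the trivial character, $m=2$, $\lambda=1$.

**Example 13.2.** Let $s=1$, $Z^2=-d$. For $n=1$ the Corollary gives $\operatorname{tr}A-2$ families. Each of them is an orbit under tensoring with characters of $\Gamma/K=\pi_1(\tilde X)$, and these characters correspond to $\mathrm{Pic}^0(\tilde X)\cong\mathbb C^*$ by (3.4). In Example 6.3 we counted $d$ orbits of $\mathrm{Pic}^0(\tilde X)$ on rank-one modules. So $\operatorname{tr}A=d+2$. For $n=2$, using $\operatorname{tr}A^2=(\operatorname{tr}A)^2-2$, the Corollary gives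
$$d+\tfrac12\big((d+2)^2-2-(d+2)\big)=d+\tfrac12d(d+3)$$
families of indecomposable modules. For $d=1$ these are three: one with a trivial orbit and $m=2$, which contains the module of Example 13.1, and two from the four characters of exact period two, which form two orbits.
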